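# Hyers–Ulam constants and Jung constants of Banach spaces

Throughout, $E$ is a real Banach space with $\dim E\ge 1$ and norm $|x|$; $B(x,r)$ and $\overline B(x,r)$ are its open and closed balls, and $d(A)$ is the diameter of a set $A\subset E$. For maps $f,g:E\to E$ put $d(f,g)=\sup_{x\in E}|fx-gx|$, which may be $\infty$.

## Nearisometries of the real line

A map $f$ that changes every distance by at most $\varepsilon$ should lie close to an honest isometry. How close, measured in units of $\varepsilon$? Here are the precise terms.

**Definition (nearisometry).** For $\varepsilon\ge0$, a map $f:E\to E$, not assumed continuous, is an *$\varepsilon$-nearisometry* if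
$$|x-y|-\varepsilon\le|fx-fy|\le|x-y|+\varepsilon\qquad\text{for all }x,y\in E.$$

For example, $x\mapsto\lfloor x\rfloor$ on $\mathbb R$ is a $1$-nearisometry: the differences $\lfloor x\rfloor-x$ lie in $(-1,0]$, so distances change by less than $1$. It is neither continuous nor surjective.

**Definition (Hyers–Ulam constant).** $H(E)$ is the infimum of all $c\ge0$ with the following property: for every $\varepsilon\ge0$ and every surjective $\varepsilon$-nearisometry $f:E\to E$ there is a surjective isometry $T:E\to E$ with $d(T,f)\le c\varepsilon$.

We use one deep input as a black box: Hyers and Ulam proved that $H(E)$ is finite for Hilbert spaces, and **Gevirtz proved that $H(E)\le5$ for every Banach space $E$**. We need only that $H(E)<\infty$.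

**Definition (displacement).** For $f:E\to E$ let $g_f(x)=fx-x$. The set $g_f(E)$ is the displacement set of $f$.

**The line.** We claim $H(\mathbb R)=1$.

*Upper bound.* Let $f$ be a surjective $\varepsilon$-nearisometry of $\mathbb R$. If $\varepsilon=0$, then $f$ is itself a surjective isometry. Let $\varepsilon>0$. By Gevirtz's theorem there is a surjective isometry $T_0$ with $C=d(T_0,f)<\infty$. Put $f_1=T_0^{-1}f$. This is again an $\varepsilon$-nearisometry, and $|f_1x-x|=|fx-T_0x|\le C$ for all $x$. Write $g=g_{f_1}$. Given $x,y\in\mathbb R$, choose $z$ far to the left: $z<\min(x,y)-2C$. Then $x-z>0$ and $f_1x-f_1z\ge x-z-2C>0$, so absolute values can be dropped: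
$$|f_1x-f_1z|-|x-z|=g(x)-g(z)\in[-\varepsilon,\varepsilon],$$
and the same holds with $y$ in place of $x$. Subtracting, $|g(x)-g(y)|\le2\varepsilon$. So $g(\mathbb R)$ has diameter at most $2\varepsilon$ and lies in a closed interval $[p-\varepsilon,p+\varepsilon]$. The isometry $Tx=T_0(x+p)$ satisfies $|fx-Tx|=|f_1x-(x+p)|\le\varepsilon$. Hence $H(\mathbb R)\le1$.

*Lower bound.* Let $f$ swap $\tfrac12$ and $-\tfrac12$ and fix every other point. The distance between the two swapped points is unchanged. If $x$ is fixed and $t=\pm\frac12$, then $\bigl||x-ft|-|x-t|\bigr|\le|ft-t|=1$. So $f$ is a bijective $1$-nearisometry whose displacement set is $\{-1,0,1\}$. Isometries of $\mathbb R$ have the form $\pm x+p$. Those with the minus sign are at infinite distance from $f$, and $x+p$ is at distance $\sup_{q\in\{-1,0,1\}}|q-p|\ge1$. Hence $H(\mathbb R)\ge1$.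

This argument has three parts. First, $g(\mathbb R)$ has diameter at most $2\varepsilon$. Second, a set of diameter $2\varepsilon$ on the line lies in a ball of radius $\varepsilon$. Third, a displacement set of the full diameter $2\varepsilon$ really occurs. What changes in a general space $E$?

## The Jung constant and the statement $H(E)=J(E)$

The second part is where the geometry of $E$ enters.

**Definition (Jung constant).** For bounded $A\subset E$ let $r(A)=\inf\{r:A\subset\overline B(x,r)\text{ for some }x\in E\}$, and let
$$J(E)=\sup\Bigl\{\frac{2\,r(A)}{d(A)}\Bigr\},$$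
the supremum being over bounded sets $A\subset E$ with $d(A)>0$.

Always $1\le J(E)\le2$. A two-point set $\{a,b\}$ has $r\ge|a-b|/2$, and a ball of radius $d(A)$ centered at a point of $A$ contains $A$, so $r(A)\le d(A)$. Some examples:

- In $\mathbb R^n$ with the sup-norm, $J=1$: if $d(A)=2$, each coordinate projection of $A$ lies in an interval of length $2$, and the point formed by the midpoints is the center of a ball of radius $1$ containing $A$.
- In the Euclidean plane let $A=\{a_1,a_2,a_3\}$ be an equilateral triangle of side $2$ with centroid $m$; then $|a_i-m|=2/\sqrt3$. For any $p$, $\sum_i|a_i-p|^2=\sum_i|a_i-m|^2+3|p-m|^2\ge4$, so some $|a_i-p|\ge2/\sqrt3$. Thus $r(A)=2/\sqrt3>1$. This agrees with the value $J(\mathbb R^n)=\sqrt{2n/(n+1)}$ for Euclidean $\mathbb R^n$.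
- In $c_0$ with the sup-norm let $A=\{0\}\cup\{2e_n:n\ge1\}$. Then $d(A)=2$. For $p\in c_0$ we have $|2e_n-p|\ge2-p_n\to2$, so $r(A)=2$ and $J(c_0)=2$.

The equality $H(E)=J(E)$ holds for every Hilbert space, and $H(E)=J(E)=2$ for the space $c$ of convergent sequences (Šemrl) and for $c_0$, both with the sup-norm. The conjecture, taken from "Hyers–Ulam constants of Hilbert spaces", is that it holds for all Banach spaces. It does.

**Theorem 1.** $H(E)=J(E)$ for every real Banach space $E$ with $\dim E\ge1$.

The first and third parts of the argument on the line become two propositions.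

**Proposition A.** Let $f:E\to E$ be an $\varepsilon$-nearisometry (not assumed surjective) with $|fx-x|/|x|\to0$ as $|x|\to\infty$. Then $d(g_f(E))\le2\varepsilon$.

**Proposition B.** Let $A\subset E$ be nonempty with $0\in A$ and $d(A)\le2$, and let $\delta>0$. There is a *bijective* $(1+5\delta)$-nearisometry $f:E\to E$ with $\sup_x|fx-x|\le2+2\delta$ such that for every $a\in A$ there is $x\in E$ with $|fx-x-a|\le2\delta$.

Beyond Gevirtz's theorem we shall use the Mazur–Ulam theorem (a surjective isometry of real normed spaces is affine), the Hahn–Banach theorem, the almost everywhere differentiability of finite convex functions on $\mathbb R^m$ (Rockafellar, *Convex Analysis*, Theorem 25.5), and the axiom of choice.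

## Theorem 1 from Propositions A and B

**Proof of $H(E)\le J(E)$ from Proposition A.** The purpose is to repeat the argument on the line, with "interval" replaced by "ball". Let $f$ be a surjective $\varepsilon$-nearisometry. If $\varepsilon=0$, take $T=f$. Let $\varepsilon>0$. Since $H(E)<\infty$, there is a surjective isometry $T_0$ with $d(T_0,f)<\infty$. It is bijective, and $f_1=T_0^{-1}f$ is an $\varepsilon$-nearisometry with $|f_1x-x|=|fx-T_0x|$, so $d(f_1,\mathrm{id})<\infty$. In particular $|f_1x-x|/|x|\to0$ as $|x|\to\infty$, and Proposition A applies: $D_1=g_{f_1}(E)$ has $d(D_1)\le2\varepsilon$. By the definition of $J(E)$, $r(D_1)\le\frac12J(E)d(D_1)\le J(E)\varepsilon$; if $d(D_1)=0$, then $r(D_1)=0$ and this is trivial. Let $c>J(E)$. Since $c\varepsilon>r(D_1)$, there is $p\in E$ with $|f_1x-x-p|\le c\varepsilon$ for all $x$. Put $Tx=T_0(x+p)$, a surjective isometry. Then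
$$|fx-Tx|=|T_0f_1x-T_0(x+p)|=|f_1x-x-p|\le c\varepsilon.$$
The number $c$ does not depend on $f$ or $\varepsilon$, so $H(E)\le c$ for every $c>J(E)$, that is, $H(E)\le J(E)$.

**Proof of $H(E)\ge J(E)$ from Proposition B.** The purpose is to see that a displacement set that nearly contains $A$ forces $c\ge 2r(A)/d(A)$. Let $c\ge0$ have the property in the definition of $H(E)$, and let $A$ be bounded with $d(A)>0$. Under $A\mapsto\lambda A+b$ with $\lambda>0$, both $r(A)$ and $d(A)$ are multiplied by $\lambda$, so $2r(A)/d(A)$ is unchanged. We may therefore assume $d(A)=2$ and $0\in A$, and must show $r(A)\le c$.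

Let $\delta>0$ and take $f$ from Proposition B. There is a surjective isometry $T$ with $d(T,f)\le c(1+5\delta)$. By Mazur–Ulam, $Tx=Ux+p$ with $U$ linear. Since $d(T,\mathrm{id})\le d(T,f)+d(f,\mathrm{id})<\infty$, the linear map $U-\mathrm{id}$ is bounded as a function on all of $E$. By homogeneity it is $0$, so $U=\mathrm{id}$ and
$$|fx-x-p|\le c(1+5\delta)\qquad\text{for all }x\in E.$$
For $a\in A$ choose $x$ with $|fx-x-a|\le2\delta$. Then $|a-p|\le c(1+5\delta)+2\delta$. Hence $r(A)\le c(1+5\delta)+2\delta$, and $\delta\to0$ gives $r(A)\le c$. Thus $J(E)\le c$ for all admissible $c$, that is, $J(E)\le H(E)$.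

It remains to prove the two propositions.

## Far points as linear functionals, and what corners of the norm do

On the line we compared $x$ and $y$ through a third point $z$ far to the left, and $|x-z|-|y-z|$ became the linear expression $x-y$. In $E$, let $v=g_f(x)-g_f(y)\ne0$; we want $|v|\le2\varepsilon$. The natural choice is $z=-re$ with $e=v/|v|$ and $r\to\infty$. Norming functionals of $y-z$ or $x-z$ then nearly norm $e$, so one expects
$$|fx-fz|-|fy-fz|\gtrsim\varphi(fx-fy),\qquad|x-z|-|y-z|\lesssim\varphi'(x-y),$$
with $\varphi,\varphi'$ of norm $1$ and $\varphi(e)=\varphi'(e)=1$. If $\varphi=\varphi'$, subtraction gives $\varphi(fx-fy-x+y)=\varphi(v)=|v|$ on one side and at most $2\varepsilon$ on the other, and we are done.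

The trouble comes when the norm has a corner at $e$. Then $\varphi$ and $\varphi'$ may differ, and subtraction gives only
$$\varphi(v)+(\varphi-\varphi')(x-y)\le2\varepsilon .$$
The second term on the left can be as negative as it likes. For instance, let $E=\mathbb R^2$ with the sup-norm, $v=(s,s)$ with $s>0$, $e=(1,1)$, $y=0$, $x=(L,0)$ with $L>0$. The functional norming $x-z=(r+L,r)$ is the first coordinate. The functional norming $fy-fz$ is the second coordinate whenever the unknown displacement of $z$ makes the second coordinate of $fy-fz$ the larger one. In that case the argument yields only $s-L\le2\varepsilon$, which is empty for large $L$.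

The repair is to move $e$ slightly. If $e$ is merely close to $v/|v|$, then $\varphi(e)=1$ still gives $\varphi(v)\approx|v|$, so we may look for a nearby $e$ at which the norm is differentiable, where the norming functional is unique. In $E$ itself there may be no such point. In $\ell^1(\Gamma)$ with $\Gamma$ uncountable, every $u$ has a coordinate $u_\gamma=0$, and then $|u+te_\gamma|-|u|=|t|$, so the norm is nowhere differentiable. But the final subtraction evaluates functionals only at $fx-fy$, $x-y$ and $e$. So it suffices to have differentiability, and hence uniqueness, in the *finite-dimensional* span of $x,y,fx,fy$.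

## Proof of Proposition A

Let $x,y\in E$ and suppose $v=g_f(x)-g_f(y)\ne0$. Let $\eta>0$.

**Step 1: choose the direction.** The purpose is to find a direction near $v/|v|$ with a unique norming functional. Let $G=\operatorname{span}\{x,y,fx,fy\}$; it is finite-dimensional and contains $v\neq 0$. The norm of $G$ is a finite convex function on $G\cong\mathbb R^m$, so it is differentiable almost everywhere, hence on a dense set. Choose $e'\in G$, a point of differentiability, with $|e'-v/|v||<\min(\eta/2,1)$; then $e'\ne0$. Put $e=e'/|e'|$. The norm is positively homogeneous, so it is differentiable at $e$ too. Since $|e-e'|=|1-|e'||\le|e'-v/|v||$, we get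
$$|e|=1,\qquad \bigl|e-v/|v|\bigr|<\eta .$$
There is $\varphi\in G^*$ with $|\varphi|=1=\varphi(e)$, by Hahn–Banach. It is unique: for $w\in G$ and real $t$, $|e+tw|\ge\varphi(e+tw)=1+t\varphi(w)$, so $|e+tw|-|e|\ge t\varphi(w)$. Dividing by $t>0$ and by $t<0$ and letting $t\to0$ shows that $\varphi(w)$ is the derivative of the norm at $e$ in the direction $w$.

**Step 2: nearly norming functionals converge on $G$.** The purpose is to turn uniqueness into a limit statement:
$$\text{if }\psi_r\in E^*,\ |\psi_r|\le1\text{ and }\psi_r(e)\to1\text{ as }r\to\infty,\text{ then }\psi_r|_G\to\varphi\text{ in norm.}\tag{1}$$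
The restrictions lie in the compact unit ball of $G^*$. Any limit point $\psi$ (along some $r_k\to\infty$) has $|\psi|\le1$ and $\psi(e)=1$, hence $|\psi|=1$ and $\psi=\varphi$. In a compact set this forces convergence to $\varphi$.

For $r>0$ put $z=-re$ and write $fz=-re+w_r$. By hypothesis $|w_r|=o(r)$ as $r\to\infty$. The vector $w_r$ need not lie in $G$, which is why the functionals below are taken on $E$.

**Step 3: the images, bounded from below.** We show
$$|fx-fz|-|fy-fz|\ge\varphi(fx-fy)-o(1).\tag{2}$$
By Hahn–Banach let $\psi_r\in E^*$ have norm $1$ and $\psi_r(fy-fz)=|fy-fz|$. Then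
$$|fx-fz|\ge\psi_r(fx-fz)=|fy-fz|+\psi_r(fx-fy).$$
Since $fy-fz=re+fy-w_r$,
$$r\psi_r(e)=|re+fy-w_r|-\psi_r(fy-w_r)\ge r-2|fy-w_r|=r-o(r),$$
and $\psi_r(e)\le1$. So $\psi_r(e)\to1$, and by (1) $\psi_r(fx-fy)\to\varphi(fx-fy)$, because $fx-fy\in G$. This is (2).

**Step 4: the points, bounded from above.** We show
$$|x-z|-|y-z|\le\varphi(x-y)+o(1).\tag{3}$$
Let $\psi_r'\in E^*$ have norm $1$ and $\psi_r'(x-z)=|x-z|$. Then
$$|x-z|=\psi_r'(y-z)+\psi_r'(x-y)\le|y-z|+\psi_r'(x-y).$$
Since $x-z=re+x$, we have $r\psi_r'(e)=|re+x|-\psi_r'(x)\ge r-2|x|$, so $\psi'_r(e)\to1$. By (1) $\psi_r'(x-y)\to\varphi(x-y)$, which gives (3).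

**Step 5: subtract.** The purpose is to bring in the nearisometry condition. Since $v=(fx-fy)-(x-y)$, subtracting (3) from (2) and rearranging gives
$$\varphi(v)-o(1)\le\bigl(|fx-fz|-|x-z|\bigr)-\bigl(|fy-fz|-|y-z|\bigr)\le2\varepsilon .$$
Letting $r\to\infty$, $\varphi(v)\le2\varepsilon$. Finally
$$|v|=|v|\varphi(e)=\varphi(v)+|v|\,\varphi\bigl(e-v/|v|\bigr)\le2\varepsilon+|v|\eta ,$$
and $\eta\to0$ gives $|v|\le2\varepsilon$. As $x,y$ were arbitrary, $d(g_f(E))\le2\varepsilon$. $\blacksquare$

## Why the points around $A$ cannot all be moved by the same vector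

Now let $0\in A$ and $d(A)\le2$. We want a $(1+5\delta)$-nearisometry whose displacements come close to every $a\in A$. The swap on the line suggests how to begin: send $-\frac a2$ to $\frac a2$ for every $a\in A$. This part causes no error at all, since $|\frac a2-\frac b2|=|{-\frac a2}+\frac b2|$.

What should happen to the remaining points? The first thing to try is a common translation: $fy=y+h$ for all other $y$, with a fixed $h\in E$. Compare such a $y$ with $-\frac a2$. The new distance is $|y+h-\frac a2|$ and the old one is $|y+\frac a2|$. With $w=h-a$, the error is $|y+\frac a2+w|-|y+\frac a2|$, which lies between $-|w|$ and $|w|$. If $w\ne0$, it equals $|w|$ at $y=-\frac a2+t\,w/|w|$, where $t>0$ is taken so large that $y$ is not one of the special points (these form a bounded set). So the errors are at most $1+5\delta$ only if $|h-a|\le1+5\delta$ for all $a\in A$, that is, only if $A\subset\overline B(h,1+5\delta)$. A constant $h$ thus works for all $\delta$ only when $r(A)\le1$. That is the case of the line (with $A=\{0,2\}$, $h=1$ one gets $0\mapsto0$, $-1\mapsto1$, $x\mapsto x+1$ otherwise, which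 is a swap followed by a translation). It is not the case of the triangle or of $c_0$, where $J(E)>1$ has to be realized.

So $h$ must depend on $y$. In the Euclidean plane, put $y=tu$ with $|u|=1$ and $t\to\infty$. Since $|tu+w|-t\to\langle u,w\rangle$, the error above tends to $\langle u,h-a\rangle$. For one direction $u$, the numbers $\langle u,a\rangle$, $a\in A$, lie in an interval of length at most $2$, and it is enough that $\langle u,h\rangle$ be its midpoint. The radius of $A$ is replaced by its *width in one direction*. Moreover, if that interval is $[m,M]$ with $m\le0\le M$ (recall $0\in A$), its midpoint lies in $[\frac m2,\frac M2]$, so $h$ can be taken in the closure of $\frac12\operatorname{conv}A$. That is a set of diameter at most $1$, so two points $y_1,y_2$ moved by vectors from it have their distance changed by at most $1$. This suggests the claim to prove in any $E$ and for every $y$, near or far: some $h(y)\in\frac12\operatorname{conv}A$ balances the errors against all $a\in A$ at once.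

## Proof of Proposition B

Since $0\in A$ and $d(A)\le2$, we have $|a|\le2$ for $a\in A$. Let $D=\frac12\operatorname{conv}A$. A convex hull has the same diameter as the set, so $d(D)\le1$; and $D\subset\overline B(0,1)$.

**Step 1: a balancing vector for each $y$.** The purpose is to show that for every $y\in E$ there is $h=h(y)\in D$ with
$$\bigl|\,|y+h-\tfrac a2|-|y+\tfrac a2|\,\bigr|\le1+\delta\qquad\text{for all }a\in A.\tag{4}$$

Fix $y$. For $h\in D$ put
$$g_a(h)=|y+h-\tfrac a2|-|y+\tfrac a2|,\qquad S(h)=\sup_{a\in A}g_a(h),\qquad I(h)=\inf_{a\in A}g_a(h).$$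
Here $|g_a(h)|\le|h-a|\le3$, so $S$ and $I$ are finite. Each $g_a$ is $1$-Lipschitz in $h$, hence so are $S$ and $I$. For $a,b\in A$,
$$|g_a(h)-g_b(h)|\le\tfrac{|a-b|}2+\tfrac{|a-b|}2\le2,$$
so $S-I\le2$ on $D$. We need $h$ with $S(h)\le1+\delta$ and $I(h)\ge-1-\delta$.

Two candidates each satisfy one of the two conditions. Choose $b\in A$ with $|y+\frac b2|\le\inf_{a\in A}|y+\frac a2|+\delta$. For all $a\in A$,
$$g_a(\tfrac b2)\le|y+\tfrac b2|+\tfrac{|a|}2-|y+\tfrac a2|\le1+\delta,\qquad\text{so }S(\tfrac b2)\le1+\delta .$$
Choose $c\in A$ with $|y+\frac c2|\ge\sup_{a\in A}|y+\frac a2|-\delta$. For all $a\in A$,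
$$g_a(\tfrac c2)\ge|y+\tfrac c2|-\tfrac{|a|}2-|y+\tfrac a2|\ge-1-\delta,\qquad\text{so }I(\tfrac c2)\ge-1-\delta .$$
Both $\frac b2$ and $\frac c2$ lie in $D$. There are three cases.

- If $I(\frac b2)\ge-1-\delta$, take $h=\frac b2$.
- If $S(\frac c2)\le1+\delta$, take $h=\frac c2$.
- Otherwise $I(\frac b2)<-1-\delta$ and $S(\frac c2)>1+\delta$, so $(S+I)(\frac b2)<0<(S+I)(\frac c2)$. The function $S+I$ is continuous on the segment $[\frac b2,\frac c2]\subset D$, so there is $h$ on it with $S(h)=-I(h)$. Then $2S(h)=S(h)-I(h)\le2$, so $S(h)\le1$ and $I(h)=-S(h)\ge-1$.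

In every case (4) holds. By the axiom of choice, fix one $h(y)$ for each $y\in E$.

**Step 2: a relation that is nearly isometric and covers both sides.** The map $y\mapsto y+h(y)$ need not be injective or surjective, so we first build a relation that covers all of $E$ in both coordinates. The device is the involution $(s,s')\mapsto(-s',-s)$ of $E\times E$. It keeps the displacement $s'-s$, exchanges old and new distances, and fixes every pair $(-\frac a2,\frac a2)$. Let $R=R_0\cup R_1\cup R_2$, where
$$R_0=\{(-\tfrac a2,\tfrac a2):a\in A\},\quad R_1=\{(y,y+h(y)):y\in E\},\quad R_2=\{(-y-h(y),-y):y\in E\};$$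
$R_2$ is the image of $R_1$ under the involution. The first projection of $R$ is $E$ because of $R_1$, and the second is $E$ because of $R_2$. We claim that for all $(s,s'),(t,t')\in R$,
$$\bigl|\,|s'-t'|-|s-t|\,\bigr|\le1+\delta .\tag{5}$$

- *Both pairs in $R_0$:* $|\frac a2-\frac b2|=|{-\frac a2}+\frac b2|$, so the difference is $0$.
- *Both in $R_1\cup R_2$:* then $s'-s\in D$ and $t'-t\in D$, so the difference is at most $|(s'-t')-(s-t)|=|(s'-s)-(t'-t)|\le d(D)\le1$.
- *One in $R_0$, one in $R_1$:* the new distance is $|y+h(y)-\frac a2|$ and the old one is $|y+\frac a2|$, so this is (4).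
- *One in $R_0$, one in $R_2$:* the old distance is $|-y-h(y)+\frac a2|=|y+h(y)-\frac a2|$ and the new one is $|-y-\frac a2|=|y+\frac a2|$, so this is (4) again.

Also $|s'-s|\le2$ for all $(s,s')\in R$: it is $|a|\le2$ on $R_0$, and at most $1$ on $R_1\cup R_2$, because $D\subset\overline B(0,1)$.

**Step 3: a bijection close to $R$.** The purpose is to turn the relation into a bijection by small perturbations, with enough room to avoid collisions. Let $\kappa=\operatorname{card}E$, an infinite cardinal. Every open ball of radius $\delta$ has $\kappa$ points, because $x\mapsto\delta x/(1+|x|)$ maps $E$ bijectively onto $B(0,\delta)$. Consider the tasks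

- "put $x$ into the domain", one for each $x\in E$;
- "put $x'$ into the range", one for each $x'\in E$;
- "realize $a$", one for each $a\in A$.

There are $\kappa$ of them, since $\kappa\le\kappa+\kappa+\operatorname{card}A\le3\kappa=\kappa$. Enumerate them as $(t_\alpha)_{\alpha<\kappa}$, with $\kappa$ regarded as an initial ordinal. By transfinite recursion, at each stage add at most one pair $(x,x')$, always keeping all first coordinates distinct and all second coordinates distinct, and always with
$$|x-s|<\delta,\quad|x'-s'|<\delta\qquad\text{for some }(s,s')\in R.\tag{6}$$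

- *Domain task for $x$:* if $x$ is already a first coordinate, do nothing. Otherwise pick $(x,s')\in R$, possible since the first projection of $R$ is $E$, and add $(x,x')$ with $x'\in B(s',\delta)$ not yet a second coordinate.
- *Range task for $x'$:* if $x'$ is already a second coordinate, do nothing. Otherwise pick $(s,x')\in R$, possible since the second projection is $E$, and add $(x,x')$ with $x\in B(s,\delta)$ not yet a first coordinate.
- *Task $a$:* add $(x,x')$ with $x\in B(-\frac a2,\delta)$ not yet a first coordinate and $x'\in B(\frac a2,\delta)$ not yet a second coordinate. Here (6) holds with $(-\frac a2,\frac a2)\in R_0$.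

Each choice is possible: before stage $\alpha<\kappa$ at most $\operatorname{card}\alpha<\kappa$ pairs have been added, while each ball has $\kappa$ points. The union of all the pairs is the graph of a map that is defined everywhere (domain tasks), single-valued and injective (distinct coordinates), and surjective (range tasks): a bijection $f:E\to E$.

**Step 4: the required estimates.** The purpose is to pass from $R$ to $f$. Let $x,y\in E$, and let $(s,s'),(t,t')\in R$ be the pairs given by (6) for $(x,fx)$ and $(y,fy)$. Replacing $x,y,fx,fy$ by $s,t,s',t'$ changes each of the two distances by at most $2\delta$, so (5) gives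
$$\bigl||fx-fy|-|x-y|\bigr|\le1+\delta+4\delta=1+5\delta .$$
Likewise $|fx-x|\le|s'-s|+2\delta\le2+2\delta$. For $a\in A$, the pair $(x,x')$ added at task $a$ has $|fx-x-a|\le|x'-\frac a2|+|{-x}-\frac a2|\le2\delta$. $\blacksquare$

Both propositions are proved, and with them Theorem 1.

## Exact distances, attainment and sharp ranges

The same two propositions give more precise information.

**Theorem 2.**

1. *(Exact distance.)* For a surjective $\varepsilon$-nearisometry $f:E\to E$ there is exactly one surjective linear isometry $U$ with $f-U$ bounded. The set $\Delta_f=\{fx-Ux:x\in E\}$ has $d(\Delta_f)\le2\varepsilon$, and $\inf_Td(T,f)=r(\Delta_f)\le J(E)\varepsilon$, the infimum being over surjective isometries $T$.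
2. *(Which displacement sets occur.)* Let $A\subset E$ be nonempty and bounded, $\varepsilon>0$. Then $d(A)\le2\varepsilon$ if and only if for every $\delta>0$ there is a bijective $(\varepsilon+\delta)$-nearisometry $f$ of $E$, at bounded distance from $\mathrm{id}$, such that every $a\in A$ is within $\delta$ of $g_f(E)$.
3. *(Bijections.)* The constant $H(E)=J(E)$ is unchanged if only bijective nearisometries are considered.
4. *(Attainment.)* If $E$ is isometric to a dual Banach space, then for every surjective $\varepsilon$-nearisometry $f$ there is a surjective isometry $T$ with $d(T,f)\le J(E)\varepsilon$.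
5. *(Sharp range.)* $1\le H(E)\le2$. If $\dim E=n<\infty$, then $H(E)\le\frac{2n}{n+1}$, and for each $n\ge1$ this value is attained by some $n$-dimensional $E$.

**Proof of (1).** The purpose is to reduce the choice of $T$ to the choice of a center for $\Delta_f$. If $\varepsilon=0$, $f$ is itself a surjective isometry; if $\varepsilon>0$, Gevirtz's theorem gives a surjective isometry at finite distance from $f$. By Mazur–Ulam that isometry has the form $x\mapsto Ux+p$ with $U$ linear, and $U$ is a surjective linear isometry. Hence $f-U$ is bounded. If $f-U$ and $f-U'$ are both bounded, the linear map $U-U'$ is bounded on all of $E$, so $U=U'$.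

The map $U^{-1}f$ is an $\varepsilon$-nearisometry with bounded displacement, because $|U^{-1}fx-x|=|fx-Ux|$. Since $\Delta_f=U(g_{U^{-1}f}(E))$, Proposition A gives $d(\Delta_f)=d(g_{U^{-1}f}(E))\le2\varepsilon$.

Let $T$ be a surjective isometry with $d(T,f)<\infty$. It is affine, and its linear part is at bounded distance from $f$, hence equals $U$. So $Tx=Ux+p$ and
$$d(T,f)=\sup_{q\in\Delta_f}|q-p| .$$
Conversely, every $p\in E$ gives such a $T$. The infimum over $p$ is $r(\Delta_f)$. It is at most $\frac12J(E)d(\Delta_f)\le J(E)\varepsilon$ if $d(\Delta_f)>0$, and it is $0$ if $d(\Delta_f)=0$.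

**Proof of (2).** One direction is Proposition A, the other is a rescaling of Proposition B. If such $f$ exist for all $\delta$, then Proposition A gives $d(g_f(E))\le2(\varepsilon+\delta)$, so $d(A)\le2(\varepsilon+\delta)+2\delta$ for all $\delta>0$, and $d(A)\le2\varepsilon$. Conversely, let $d(A)\le2\varepsilon$, let $\delta>0$, fix $a_0\in A$, and choose $\delta'>0$ with $5\varepsilon\delta'\le\delta$. The set $\varepsilon^{-1}(A-a_0)$ contains $0$ and has diameter at most $2$. Let $f$ be the bijection that Proposition B gives for it with parameter $\delta'$, and put $F(x)=\varepsilon f(x/\varepsilon)+a_0$. Then $F$ is a bijective $\varepsilon(1+5\delta')$-nearisometry, hence an $(\varepsilon+\delta)$-nearisometry. Its displacement is $g_F(x)=\varepsilon g_f(x/\varepsilon)+a_0$. This is bounded, and it comes within $2\varepsilon\delta'\le\delta$ of $\varepsilon\cdot\varepsilon^{-1}(a-a_0)+a_0=a$ for each $a\in A$.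

**Proof of (3).** Restricting to bijective $f$ can only lower the constant, and the proof of $H(E)\ge J(E)$ applied the defining property of $c$ only to the bijective maps of Proposition B.

**Proof of (4).** The purpose is to find an exact center for $\Delta_f$ by compactness. Let $\rho=r(\Delta_f)$. Closed balls of $E$ are weak*-compact (Banach–Alaoglu). For each $k\ge1$ the set
$$\bigcap_{q\in\Delta_f}\overline B(q,\rho+\tfrac1k)$$
is nonempty, since $\rho+\frac1k>r(\Delta_f)$, and it is weak*-compact. These sets decrease with $k$, so they have a common point $p$, and $|q-p|\le\rho$ for all $q\in\Delta_f$. For $Tx=Ux+p$ we get $d(T,f)\le\rho\le J(E)\varepsilon$ by (1).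

**Proof of (5).** By Theorem 1 these are statements about $J(E)$, and $1\le J(E)\le2$ was shown when $J(E)$ was defined.

*Upper bound in dimension $n$.* The purpose is to reduce to $n+1$ points and use their centroid. Let $\dim E=n$ and $d(A)=2$; this normalization is allowed by scaling. For $a_0,\dots,a_n\in A$ (repetitions allowed) let $m=\frac1{n+1}\sum_ja_j$. Then
$$|a_i-m|=\frac1{n+1}\Bigl|\sum_{j}(a_i-a_j)\Bigr|\le\frac{2n}{n+1},$$
because the term $j=i$ vanishes and the other $n$ terms have norm at most $2$. So any $n+1$ of the compact convex balls $\overline B(a,\frac{2n}{n+1})$, $a\in A$, have a common point. By Helly's theorem all of them do, and that point is the center of a ball of radius $\frac{2n}{n+1}$ containing $A$. Hence $r(A)\le\frac{2n}{n+1}$ and $J(E)\le\frac{2n}{n+1}$.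

*Sharpness.* The purpose is to exhibit a space and a set for which the centroid bound is exact. Let $E=\{x\in\mathbb R^{n+1}:\sum_ix_i=0\}$ with the sup-norm, an $n$-dimensional space. Let $A=\{a_0,\dots,a_n\}$ with $a_i=2e_i-\frac2{n+1}(1,\dots,1)$, where $e_0,\dots,e_n$ is the standard basis of $\mathbb R^{n+1}$. The coordinates of $a_i$ sum to $2-2=0$, so $a_i\in E$, and $|a_i-a_j|=|2(e_i-e_j)|=2$ for $i\ne j$. If $p\in E$, then some coordinate $p_i\le0$, and the $i$-th coordinate of $a_i-p$ gives
$$|a_i-p|\ge2-\frac2{n+1}=\frac{2n}{n+1}.$$
So $r(A)\ge\frac{2n}{n+1}$ while $d(A)=2$, and $J(E)\ge\frac{2n}{n+1}$. With the upper bound and Theorem 1, $H(E)=J(E)=\frac{2n}{n+1}$. For $n=1$ this is the value $1$ found on the line. $\blacksquare$
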